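\title{Products of Mackey groups in the class of locally quasi-convex groups}

\begin{abstract}
A locally quasi-convex Abelian group is a Mackey group if its topology is the finest locally quasi-convex group topology with the same continuous characters. We show that a product of two Mackey groups need not be a Mackey group. If $P=\mathbb{Z}(2)^{(\mathbb{N})}$ carries the topology induced from $\mathbb{Z}(2)^{\mathbb{N}}$ and $\mathbb{Z}$ is discrete, then both are Mackey groups, while the duality of $P\times\mathbb{Z}$ admits no Mackey topology at all. An infinite product is a Mackey group exactly when all its finite subproducts are. Products of Mackey groups of finite exponent, and products of a Mackey group with a compact group, are Mackey groups. Finally, for a locally compact Abelian group $A$ the product $P\times A$ is a Mackey group if and only if $A$ has a compact open subgroup with quotient of finite exponent.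
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups are Abelian, and topological groups are Hausdorff unless the contrary is said. We write the circle group additively, $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, and let $|t|\in[0,\tfrac12]$ be the distance from $t\in\mathbb{T}$ to $0$. Under the identification $t\leftrightarrow e^{2\pi it}$ the set $\{|t|\le\tfrac14\}$ is the closed right half of the unit circle. For a group $G$, $\operatorname{Hom}(G,\mathbb{T})$ is the group of all homomorphisms $G\to\mathbb{T}$. If $G$ is a topological group, its \emph{characters} are the continuous homomorphisms $G\to\mathbb{T}$, and they form the \emph{dual group} $G^\wedge$. For $U\subseteq G$ and $E\subseteq\operatorname{Hom}(G,\mathbb{T})$ put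
\[
U^{\triangleright}=\{\chi\in G^\wedge:\ |\chi(x)|\le\tfrac14\ \text{for all } x\in U\},\qquad
E^{\triangleleft}=\{x\in G:\ |\chi(x)|\le\tfrac14\ \text{for all }\chi\in E\}.
\]
A set $U\subseteq G$ is \emph{quasi-convex} if for every $x\in G\setminus U$ there is $\chi\in U^\triangleright$ with $|\chi(x)|>\tfrac14$, and $G$ is \emph{locally quasi-convex} (LQC) if $0$ has a neighborhood basis of quasi-convex sets. The model is a real locally convex space, where by the Hahn--Banach theorem the closed convex symmetric sets are the intersections of slabs $\{|u|\le1\}$ with $u$ a continuous functional. In a group the slabs are replaced by the sets $\{|\chi|\le\tfrac14\}$.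

Let $(G,\mu)$ be an LQC group with dual $H$. A group topology $\nu$ on $G$ is \emph{compatible} with the duality $(G,H)$ if $(G,\nu)^\wedge=H$. Among the compatible topologies there is a coarsest one, the weak topology $\sigma(G,H)$, which is the initial topology with respect to the elements of $H$. This paper is about the other end of the scale.

\begin{definition}\label{def:mackey}
A \emph{Mackey topology} for the duality $(G,H)$ is a compatible LQC topology that is finer than every compatible LQC topology. An LQC group $(G,\mu)$ is a \emph{Mackey group} (in full: a Mackey group in the class LQC, or LQC-Mackey group) if $\mu$ is a Mackey topology for $(G,G^\wedge)$.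
\end{definition}

Thus a Mackey group is one whose topology is recovered from its characters as the largest possible LQC topology. A discrete group is a Mackey group: it is LQC (Lemma~\ref{lem:qc}), and its topology is finer than every other. The following question comes from \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Is the product of two Mackey groups a Mackey group? More generally, is an arbitrary product of Mackey groups a Mackey group?}
\medskip

There is a good reason to expect a positive answer for two factors. Let $\nu$ be any group topology on $M\times N$, and let $\nu|_M$, $\nu|_N$ be the topologies it induces on $M=M\times\{0\}$ and $N=\{0\}\times N$. The map $(x,y)\mapsto(x,0)+(0,y)$ is the identity of $M\times N$, and it is continuous from $\nu|_M\times\nu|_N$ to $\nu$. Hence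
\begin{equation}\label{eq:restrict}
\nu\le\nu|_M\times\nu|_N .
\end{equation}
Now let $M$ and $N$ be locally convex spaces, each carrying the finest locally convex topology with the given continuous functionals, and let $\nu$ be a locally convex topology on $M\times N$ with the same functionals as the product. By the Hahn--Banach theorem every $\nu|_M$-continuous functional on $M$ extends to a $\nu$-continuous functional on $M\times N$, so $\nu|_M$ has the same functionals as $M$, and $\nu|_M\le\mu_M$. The same holds for $N$, and \eqref{eq:restrict} gives $\nu\le\mu_M\times\mu_N$. All of this makes sense for groups, except that the extension of characters from $M$ to $M\times N$ has to be justified. We shall see that it works for groups of finite exponent, and that in general it fails as badly as possible.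

Throughout, $\mathbb{N}=\{1,2,\dots\}$, and
\[
P=\{0,\tfrac12\}^{(\mathbb{N})}\cong\mathbb{Z}(2)^{(\mathbb{N})}
\]
is the group of finitely supported sequences in $\{0,\tfrac12\}\subseteq\mathbb{T}$, with the topology $\mu_P$ induced from the compact group $\{0,\tfrac12\}^{\mathbb{N}}$. It is countable, precompact, metrizable and not discrete. A group $G$ has \emph{finite exponent} if $mG=0$ for some $m\ge1$, and LCA stands for locally compact Abelian.

\begin{theorem}\label{thm:counter}
The group $P$ and the discrete group $\mathbb{Z}$ are Mackey groups, but $P\times\mathbb{Z}$ is not. Moreover, the duality $(P\times\mathbb{Z},(P\times\mathbb{Z})^\wedge)$ admits no Mackey topology at all.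
\end{theorem}

So both parts of the Problem have a negative answer. Infinitely many factors, however, create no obstruction of their own.

\begin{theorem}\label{thm:infinite}
Let $(G_i,\mu_i)_{i\in I}$ be LQC groups. Then $\prod_{i\in I}G_i$ is a Mackey group if and only if $\prod_{i\in F}G_i$ is a Mackey group for every finite $F\subseteq I$. In particular, each factor of a Mackey product is a Mackey group.
\end{theorem}

\begin{theorem}\label{thm:positive}
\begin{enumerate}
\item[(a)] Any product of Mackey groups, each of finite exponent, is a Mackey group.
\item[(b)] If $M$ is a Mackey group and $C$ is a compact group, then $M\times C$ is a Mackey group.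
\end{enumerate}
\end{theorem}

For a locally compact second factor these two positive results, combined, describe everything that is true, and the single group $P$ detects it.

\begin{theorem}\label{thm:lca}
For an LCA group $A$ the following are equivalent:
\begin{enumerate}
\item[(1)] $M\times A$ is a Mackey group for every Mackey group $M$ of finite exponent;
\item[(2)] $P\times A$ is a Mackey group;
\item[(3)] the duality $(P\times A,(P\times A)^\wedge)$ admits a Mackey topology;
\item[(4)] $A$ has a compact open subgroup $B$ with $A/B$ of finite exponent.
\end{enumerate}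
\end{theorem}

For instance, $\mathbb{R}$ fails (4), since it has no proper open subgroup. So does every non-compact divisible LCA group $A$, because $mA\subseteq B$ forces $B=A$.

\section{Polars and equicontinuity}\label{sec:prelim}

We use the following standard facts.
\begin{enumerate}
\item[(S1)] Since $\mathbb{T}$ is divisible, every homomorphism from a subgroup of $G$ to $\mathbb{T}$ extends to $G$; in particular $\operatorname{Hom}(G,\mathbb{T})$ separates the points of $G$. A homomorphism whose restriction to an open subgroup is continuous is continuous.
\item[(S2)] LCA groups are LQC. A character of a closed subgroup of an LCA group extends to a character of the group. If $B$ is compact, then $B^\wedge$ is discrete in the compact-open topology, and evaluation identifies $B$ with the dual of $B^\wedge$. The characters of $\mathbb{Z}$ are $y\mapsto ty$ with $t\in\mathbb{T}$, those of $\mathbb{R}$ are $y\mapsto ty+\mathbb{Z}$ with $t\in\mathbb{R}$, and those of $\mathbb{T}^k$ are $s\mapsto\sum_i l_is_i$ with $l\in\mathbb{Z}^k$.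
\item[(S3)] Every LCA group is topologically isomorphic to $\mathbb{R}^d\times A_0$, where $d\ge0$ and $A_0$ has a compact open subgroup.
\item[(S4)] The \emph{Bohr topology} of an LCA group $D$ is $\sigma(D,D^\wedge)$. By Glicksberg's theorem \cite{glicksberg}, a subset of $D$ that is compact in the Bohr topology is compact.
\end{enumerate}

The function $|\cdot|$ on $\mathbb{T}$ is subadditive, and $|r+\mathbb{Z}|\le|r|$ for real $r$, with equality when $|r|\le\tfrac12$. For $z$ in $\mathbb{T}^{\mathbb{N}}$ or $\mathbb{T}^k$ let $\|z\|=\sup_n|z_n|$. A \emph{seminorm} on a group is a function $p\ge0$ with $p(0)=0$, $p(-x)=p(x)$ and $p(x+y)\le p(x)+p(y)$. A family of seminorms defines a group topology, in which the finite intersections of the sets $\{p<\varepsilon\}$ form a basis at $0$. For $E\subseteq\operatorname{Hom}(G,\mathbb{T})$ the function $p_E(x)=\sup_{\chi\in E}|\chi(x)|$ is a seminorm, and $E$ is \emph{equicontinuous} for a topology on $G$ if $\{p_E\le\varepsilon\}$ is a neighborhood of $0$ for every $\varepsilon>0$.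

In a vector space a bound on a functional can be rescaled. The substitute in $\mathbb{T}$ is the following.

\begin{lemma}\label{lem:mult}
Let $t\in\mathbb{T}$ and $m\ge1$. Then $|t|\le\frac1{4m}$ if and only if $|jt|\le\frac14$ for $1\le j\le m$. Consequently a subgroup of $\mathbb{T}$ contained in $\{|t|\le\frac14\}$ is trivial.
\end{lemma}

\begin{proof}
One direction is subadditivity. If $|t|>\frac14$, take $j=1$. If $\frac1{4m}<|t|\le\frac14$, the least $j$ with $j|t|>\frac14$ satisfies $j\le m$ and $j|t|\le\frac14+|t|\le\frac12$, so $|jt|=j|t|>\frac14$. An element of a subgroup as in the last assertion satisfies $|t|\le\frac1{4m}$ for all $m$.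
\end{proof}

\begin{lemma}\label{lem:qc}
\begin{enumerate}
\item[(a)] If $E\subseteq G^\wedge$, then $E^\triangleleft$ is quasi-convex. A quasi-convex set $U$ equals $(U^\triangleright)^\triangleleft$.
\item[(b)] A Hausdorff initial topology with respect to homomorphisms into LQC groups is LQC. In particular subgroups and products of LQC groups are LQC.
\item[(c)] A Hausdorff topology defined by seminorms $p_E$, with $E$ ranging over some family of subsets of $\operatorname{Hom}(G,\mathbb{T})$, is LQC, and the elements of these sets $E$ are continuous for it.
\item[(d)] The characters of an LQC group separate its points. Discrete groups are LQC.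
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $E\subseteq(E^\triangleleft)^\triangleright$, and a point outside $E^\triangleleft$ has $|\chi(x)|>\frac14$ for some $\chi\in E$. The second assertion restates the definition.

(b) Let $\varphi:G\to Y$ be a continuous homomorphism and $U\subseteq Y$ quasi-convex. Then $\varphi^{-1}(U)=\{\chi\circ\varphi:\chi\in U^\triangleright\}^\triangleleft$ is quasi-convex by (a). An intersection of sets $E_\alpha^\triangleleft$ is $(\bigcup_\alpha E_\alpha)^\triangleleft$. Finite intersections of preimages of quasi-convex neighborhoods form a basis at $0$ of the initial topology.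

(c) Each $\chi\in E$ is continuous because $|\chi|\le p_E$. By Lemma~\ref{lem:mult}, $\{p_E\le\frac1{4m}\}=\{j\chi:\chi\in E,\ 1\le j\le m\}^\triangleleft$, which is quasi-convex by (a).

(d) If $x\ne0$, some quasi-convex neighborhood $U$ of $0$ misses $x$, and some $\chi\in U^\triangleright$ has $\chi(x)\neq0$. For discrete $G$ take $E=\operatorname{Hom}(G,\mathbb{T})$. For each $x\in E^\triangleleft$ the values $\chi(x)$, $\chi\in E$, form a subgroup of $\mathbb{T}$ inside $\{|t|\le\frac14\}$, so $x=0$ by Lemma~\ref{lem:mult} and (S1). Thus $\{0\}=E^\triangleleft$ is quasi-convex.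
\end{proof}

The polar $U^\triangleright$ depends only on $U$ and the dual group, so it is the same for all compatible topologies. The next lemma turns the comparison of two compatible topologies into a statement about sets of characters.

\begin{lemma}\label{lem:equi}
\begin{enumerate}
\item[(a)] If $U$ is a neighborhood of $0$ in $G$, then $U^\triangleright$ is equicontinuous, and it is compact in the topology of pointwise convergence on $G$.
\item[(b)] Let $\mu,\nu$ be group topologies on $G$ with the same dual, $\nu$ being LQC. If $U^\triangleright$ is $\mu$-equicontinuous for every quasi-convex $\nu$-neighborhood $U$ of $0$, then $\nu\le\mu$.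
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $E$ be the set of all $\chi\in\operatorname{Hom}(G,\mathbb{T})$ with $|\chi|\le\frac14$ on $U$; it is closed in the compact space $\mathbb{T}^G$. Given $m$, let $V$ be a neighborhood of $0$ with $jv\in U$ for $v\in V$ and $1\le j\le m$. By Lemma~\ref{lem:mult}, $p_E\le\frac1{4m}$ on $V$. So $E$ is equicontinuous, its elements are continuous, and $E=U^\triangleright$.

(b) With $K=U^\triangleright$ we have $U=K^\triangleleft=\{p_K\le\frac14\}$, which is a $\mu$-neighborhood of $0$.
\end{proof}

The dual of a product $\prod_{i\in I}G_i$ is the direct sum $\bigoplus_{i}G_i^\wedge$. Indeed, a character satisfies $|\chi|\le\frac14$ on a neighborhood that contains the subgroup $\prod_{i\notin F}G_i$ for some finite $F$, so it vanishes on that subgroup by Lemma~\ref{lem:mult}, and on $\prod_{i\in F}G_i$ it is the sum of its restrictions to the factors. For two factors we write $(\theta_1,\theta_2)$ for the homomorphism $(x,y)\mapsto\theta_1(x)+\theta_2(y)$.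

Restricting a compatible topology to a factor may create new characters, but passing to a quotient never does. The positive results of Sections~\ref{sec:infinite} and~\ref{sec:compact} rest on this. For a subgroup $N$ of $G$ let $N^\perp=\{\chi\in G^\wedge:\chi|_N=0\}$.

\begin{lemma}\label{lem:descent}
Let $(G,\mu)$ be a topological group and $N$ a subgroup such that $G/N$, with the quotient topology $\bar\mu$ of $\mu$, is a Mackey group. Let $\nu$ be a group topology on $G$ with the same dual as $\mu$. Then every $\nu$-equicontinuous set $E\subseteq N^\perp$ is $\mu$-equicontinuous.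
\end{lemma}

\begin{proof}
Let $\pi:G\to G/N$ be the projection and $\lambda$ the quotient topology of $\nu$. A homomorphism $\bar\chi$ on $G/N$ is continuous for a quotient topology if and only if $\bar\chi\circ\pi$ is continuous, so $\lambda$ and $\bar\mu$ have the same dual, which we identify with $N^\perp$. If $p_E\le\varepsilon$ on a $\nu$-neighborhood $V$, then $p_E\le\varepsilon$ on the $\lambda$-neighborhood $\pi(V)$; so $E$ is $\lambda$-equicontinuous.

Nothing guarantees that $\lambda$ is LQC, so the Mackey property of $\bar\mu$ cannot be applied to it directly. Let $\lambda^q$ be the topology on $G/N$ defined by the seminorms $p_D$, where $D$ runs over the $\lambda$-equicontinuous subsets of $N^\perp$. Then $\lambda^q\le\lambda$, so the dual of $\lambda^q$ lies in $N^\perp$; singletons are equicontinuous, so it equals $N^\perp$. The group $N^\perp$ separates the points of the LQC group $(G/N,\bar\mu)$, so $\lambda^q$ is Hausdorff, and it is LQC by Lemma~\ref{lem:qc}(c). Therefore $\lambda^q\le\bar\mu$. The sets $\{p_E\le\varepsilon\}$ are $\lambda^q$-neighborhoods, hence $\bar\mu$-neighborhoods, and their preimages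 under $\pi$ are $\mu$-neighborhoods.
\end{proof}

Finally, a neighborhood in a weak topology involves finitely many characters, that is, a homomorphism into some $\mathbb{T}^k$. We shall need to recognize points near a closed subgroup of $\mathbb{T}^k$.

\begin{lemma}\label{lem:torus}
Let $S$ be a closed subgroup of $\mathbb{T}^k$. There are finitely many characters $\kappa_1,\dots,\kappa_m$ of $\mathbb{T}^k$ with $S=\bigcap_j\ker\kappa_j$, and for every $\delta>0$ there is $\gamma>0$ such that $|\kappa_j(w)|\le\gamma$ for all $j$ implies $\|w-s\|<\delta$ for some $s\in S$.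
\end{lemma}

\begin{proof}
The characters of the compact group $\mathbb{T}^k/S$ separate points, so $S$ is the common kernel of $S^\perp$. As a subgroup of $\mathbb{Z}^k$, $S^\perp$ has finitely many generators $\kappa_1,\dots,\kappa_m$. The compact sets $\{w:|\kappa_j(w)|\le\gamma\ \text{for all } j\}$ decrease to $S$ as $\gamma\downarrow0$, so one of them lies in the open $\delta$-neighborhood of $S$.
\end{proof}

\section{Groups of finite exponent}\label{sec:exponent}

Here the argument of Section~\ref{sec:intro} goes through, because open subgroups make it possible to extend characters.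

\begin{lemma}\label{lem:linear}
In an LQC group $G$ of finite exponent the open subgroups form a basis at $0$.
\end{lemma}

\begin{proof}
Let $mG=0$, let $U$ be a quasi-convex neighborhood of $0$, and let $V$ be a neighborhood of $0$ with $jv\in U$ for $v\in V$, $1\le j\le m$. For $\chi\in U^\triangleright$ and $v\in V$ the set $\{j\chi(v):1\le j\le m\}$ is the whole subgroup generated by $\chi(v)$, since $m\chi(v)=0$, and it lies in $\{|t|\le\frac14\}$. So $\chi(v)=0$ by Lemma~\ref{lem:mult}. Hence every $\chi\in U^\triangleright$ vanishes on the open subgroup $\langle V\rangle$, and $\langle V\rangle\subseteq(U^\triangleright)^\triangleleft=U$.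
\end{proof}

\begin{proposition}\label{prop:two}
If $M$ and $N$ are Mackey groups of finite exponent, so is $M\times N$.
\end{proposition}

\begin{proof}
The group $G=M\times N$ is LQC and of finite exponent. Let $\nu$ be a compatible LQC topology on $G$. The topology $\nu|_M$ is LQC, and its dual contains the restrictions of the elements of $G^\wedge=M^\wedge\times N^\wedge$, that is, $M^\wedge$. Conversely let $\varphi:M\to\mathbb{T}$ be $\nu|_M$-continuous. By Lemma~\ref{lem:linear} there is a $\nu$-open subgroup $W$ of $G$ with $|\varphi|\le\frac14$ on $M\cap W$, and then $\varphi=0$ on $M\cap W$ by Lemma~\ref{lem:mult}. So $x+w\mapsto\varphi(x)$ is a well-defined homomorphism on $M+W$. By (S1) it extends to $G$, and the extension is $\nu$-continuous as it vanishes on $W$. It therefore lies in $G^\wedge$, and $\varphi\in M^\wedge$. Thus $\nu|_M$ is compatible and $\nu|_M\le\mu_M$. The roles of $M$ and $N$ are symmetric, and \eqref{eq:restrict} gives $\nu\le\mu_M\times\mu_N$.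
\end{proof}

Let $h_n\in P$ be the sequence with $n$-th coordinate $\frac12$ and all others $0$. The $h_n$ form a basis of $P$ over the field with two elements, so an element $\theta$ of $\operatorname{Hom}(P,\mathbb{T})$ takes values in $\{0,\frac12\}$ and is given by an arbitrary sequence $(\theta(h_n))_n$ in $\{0,\frac12\}$. In particular $\operatorname{Hom}(P,\mathbb{T})$ is uncountable.

\begin{proposition}\label{prop:P}
The dual $H_P$ of $P$ consists of those $\theta\in\operatorname{Hom}(P,\mathbb{T})$ with $\theta(h_n)=0$ for all large $n$, that is, of the finite sums of coordinate maps $x\mapsto x_n$. It is countable, and $P$ is a Mackey group.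
\end{proposition}

\begin{proof}
The coordinate maps are continuous. A continuous $\theta$ satisfies $|\theta|<\frac12$, hence $\theta=0$, on some neighborhood $\{x:x_1=\dots=x_N=0\}$, which contains $h_n$ for $n>N$. The group $P$ is LQC as a subgroup of a compact group.

Let $\nu$ be a compatible LQC topology and $W$ a $\nu$-open subgroup; by Lemma~\ref{lem:linear} it suffices to show that $W$ is $\mu_P$-open. Every homomorphism $P/W\to\mathbb{T}$ induces a $\nu$-continuous homomorphism on $P$, so $\operatorname{Hom}(P/W,\mathbb{T})$ embeds in the countable group $H_P$. If $P/W$ were infinite, it would be a vector space over the two-element field with an infinite basis, and $\operatorname{Hom}(P/W,\mathbb{T})$ would be uncountable. So $P/W$ is finite, and $W$ is the intersection of the kernels of the finitely many elements of $H_P$ that come from $P/W$. These kernels are $\mu_P$-open.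
\end{proof}

So $P$ is a Mackey group because it has few characters, and yet $\mu_P$ is far from the discrete topology, which has uncountably many. The counterexample exploits this gap.

\section{The idea on $P\times\mathbb{Z}$}\label{sec:idea}

By \eqref{eq:restrict}, a compatible LQC topology $\nu$ on $P\times\mathbb{Z}$ can fail to lie below the product topology only if $\nu|_P\not\le\mu_P$, and by Proposition~\ref{prop:P} this means that $\nu|_P$ has characters outside $H_P$. We aim at the extreme case: $\nu|_P$ is discrete, and nevertheless $(\theta_1,\theta_2)$ is $\nu$-continuous only if $\theta_1(h_n)=0$ for large $n$.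

The uniform norm on $\mathbb{T}^{\mathbb{N}}\supseteq P$ makes $P$ discrete, since $\|x\|=\frac12$ for $0\ne x\in P$. The points $h_n$ are then far from $0$, but a point $(h_n,a_n)$ may be close to $0$ if $\mathbb{Z}$ is mapped into $\mathbb{T}^{\mathbb{N}}$ so that the image of $a_n$ nearly cancels $h_n$. Put
\begin{equation}\label{eq:mn}
q_n=2^n,\qquad m_0=1,\qquad m_n=q_1\cdots q_n,\qquad f_n(y)=\frac{y}{m_n}+\mathbb{Z},\qquad f=(f_n)_{n\ge1},
\end{equation}
so that $m_1,m_2,m_3,m_4=2,8,64,1024$, and let $a_n=m_n/2$. Then
\[
f(1)=(\tfrac12,\tfrac18,\tfrac1{64},\dots),\qquad f(4)=(0,\tfrac12,\tfrac1{16},\dots),\qquad f(32)=(0,0,\tfrac12,\tfrac1{32},\dots).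
\]
In general $f_k(a_n)=0$ for $k<n$, $f_n(a_n)=\frac12$, and $|f_k(a_n)|\le\frac1{2q_{n+1}}$ for $k>n$, so that $\|h_n+f(a_n)\|=2^{-n-2}$.

Let $\nu_0$ be the topology on $P\times\mathbb{Z}$ defined by the seminorm $\|x+f(y)\|$. It is discrete on $P$, and $(h_n,a_n)\to0$. Let $(\theta_1,\theta_2)$ be $\nu_0$-continuous. Then $\theta_1(h_n)+\theta_2(a_n)\to0$. Moreover $\theta_2$ is continuous for the seminorm $\|f(y)\|$ on $\mathbb{Z}$, and we shall prove (Proposition~\ref{prop:Z}) that such a character has the form $\theta_2=lf_N$. Then $\theta_2(a_n)=0$ for $n>N$, so $\theta_1(h_n)\to0$ in $\{0,\frac12\}$, and $\theta_1\in H_P$. This is the whole mechanism. The growth of $q_n$ is essential to it: with $q_n=2$ for all $n$, an integer $y=2^ry'$ with $y'$ odd has $f_{r+1}(y)=\frac12$, so $\|f(y)\|$ defines the discrete topology on $\mathbb{Z}$ and places no restriction on $\theta_2$.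

The topology $\nu_0$ is not yet compatible, because characters of $\mathbb{Z}$ such as $\psi(y)=y/3$ are missing. To restore them, let $\nu$ be defined by $\|x+f(y)\|$ together with the seminorms $|\psi(y)|$, $\psi\in\mathbb{Z}^\wedge$, of the Bohr topology of $\mathbb{Z}$. The difficulty is that a homomorphism continuous for the supremum of two topologies need not be a sum of homomorphisms continuous for each; the failure of exactly this is what Theorem~\ref{thm:counter} is about. Concretely, $(h_n,a_n)$ no longer tends to $0$, because $a_n$ is a power of $2$ and $\psi(a_n)=\pm\frac13$ for $\psi(y)=y/3$. But this can be corrected. The number $m_N$ is also $\pm1$ modulo $3$, and $\|f(m_N)\|=2^{-N-1}$. For one choice of sign, $y=a_n\mp m_N$ is divisible by $3$, so $\psi(y)=0$ and $\|h_n+f(y)\|\le2^{-n-2}+2^{-N-1}$. For $\psi=f_N$ no correction is needed, as $\psi(a_n)=0$ for $n>N$. The general proof splits any finite family of characters into a part that can be corrected by elements of small seminorm, as $y/3$ was, and a part that consists of combinations of the $f_i$ and is already small at $a_n$.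

\section{A criterion for the absence of a Mackey topology}\label{sec:criterion}

For an LQC group $(A,\mu_A)$ we write $X=P\times A$, $\mu=\mu_P\times\mu_A$ and $H=X^\wedge=H_P\times A^\wedge$.

\begin{definition}\label{def:obs}
The group $A$ is \emph{obstructive} if there is an LQC topology $\nu$ on $X$, compatible with $(X,H)$, such that $\mu\vee\nu$ is not compatible. We then call $\nu$ a \emph{witness} for $A$.
\end{definition}

\begin{lemma}\label{lem:obs}
If $A$ is obstructive, then $(X,H)$ admits no Mackey topology; in particular $P\times A$ is not a Mackey group.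
\end{lemma}

\begin{proof}
A Mackey topology $\lambda$ would satisfy $\mu\le\mu\vee\nu\le\lambda$. As $\mu$ and $\lambda$ have dual $H$, so would $\mu\vee\nu$.
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $(A,\mu_A)$ be an LQC group and $f=(f_n):A\to\mathbb{T}^{\mathbb{N}}$ a homomorphism such that
\begin{enumerate}
\item[(a)] $f$ is continuous from $\mu_A$ to the uniform norm $\|\cdot\|$;
\item[(b)] every $\chi\in A^\wedge$ that is continuous for the seminorm $y\mapsto\|f(y)\|$ is a finite integer combination of the $f_n$;
\item[(c)] $\inf_{a\in A}\|f(a)-h_n\|\to0$ as $n\to\infty$.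
\end{enumerate}
Then $A$ is obstructive. A witness is the topology $\nu$ defined by the seminorms $\|x+f(y)\|$ and $|\psi(y)|$, $\psi\in A^\wedge$.
\end{proposition}

\begin{proof}
\emph{$\nu$ is LQC.} If all the seminorms vanish at $(x,y)$, then $y=0$ because $A^\wedge$ separates points, and then $\|x\|=0$. So $\nu$ is Hausdorff. The first seminorm is $p_E$ for the set $E$ of all maps $(x,y)\mapsto x_n+f_n(y)$, so Lemma~\ref{lem:qc}(c) applies.

\emph{Every element of $H$ is $\nu$-continuous.} This is so for $(0,\psi)$, $\psi\in A^\wedge$, by definition. By (a), $f_n\in A^\wedge$, so $x_n=(x_n+f_n(y))-f_n(y)$ is $\nu$-continuous, and the coordinate maps generate $H_P$.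

\emph{Every $\nu$-continuous $(\theta_1,\theta_2)$ lies in $H$.} On $\{0\}\times A$ the topology $\nu$ is defined by $\|f(y)\|$ and the $|\psi(y)|$, so it is coarser than $\mu_A$ by (a). Hence $\theta_2\in A^\wedge$, and after subtracting $(0,\theta_2)$ we see that $(\theta_1,0)$ is $\nu$-continuous. As $\theta_1$ takes values in $\{0,\frac12\}$, there are $\varepsilon,\delta>0$ and $\psi=(\psi_1,\dots,\psi_k):A\to\mathbb{T}^k$ with $\psi_i\in A^\wedge$ such that
\begin{equation}\label{eq:test}
\|x+f(y)\|\le\varepsilon\ \text{ and }\ \|\psi(y)\|<\delta\quad\Longrightarrow\quad\theta_1(x)=0 .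
\end{equation}
We must find, for each large $n$, an element $y$ such that $(h_n,y)$ satisfies the hypothesis of \eqref{eq:test}. Condition (c) provides $a$ with $f(a)$ near $h_n$ but gives no control of $\psi(a)$. The values of $\psi$ that can be removed at arbitrarily small cost in $\|f(\cdot)\|$ form the set
\[
S=\bigcap_{\alpha>0}\overline{\psi(U_\alpha)}\subseteq\mathbb{T}^k,\qquad U_\alpha=\{y\in A:\|f(y)\|\le\alpha\}.
\]
It is closed, symmetric and contains $0$. From $U_{\alpha/2}+U_{\alpha/2}\subseteq U_\alpha$ we get $S+S\subseteq\overline{\psi(U_{\alpha/2})}+\overline{\psi(U_{\alpha/2})}\subseteq\overline{\psi(U_\alpha)}$ for every $\alpha$, so $S$ is a closed subgroup. Take $\kappa_1,\dots,\kappa_m$ as in Lemma~\ref{lem:torus}, and $\gamma>0$ such that $|\kappa_j(w)|\le\gamma$ for all $j$ implies $\|w-s\|<\delta/2$ for some $s\in S$.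

It remains to control the position of $\psi(a)$ relative to $S$, which is measured by the characters $\kappa_j\circ\psi\in A^\wedge$. For every $\beta>0$ the open set $\{|\kappa_j|<\beta\}$ contains $S$. The compact sets $\overline{\psi(U_\alpha)}$ decrease to $S$ as $\alpha\downarrow0$, so one of them lies in this open set; that is, $|\kappa_j\circ\psi|<\beta$ on some $U_\alpha$. Thus $\kappa_j\circ\psi$ is continuous for $\|f(\cdot)\|$, and by (b) there are $N$ and integers $l_{ji}$ with
\[
\kappa_j\circ\psi=\sum_{i<N}l_{ji}f_i\qquad(1\le j\le m).
\]
Choose $R\ge\sum_i|l_{ji}|$ for all $j$, and put $\eta=\min(\varepsilon/2,\gamma/(R+1))$.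

By (c), for every large $n\ge N$ there is $a\in A$ with $\|f(a)-h_n\|\le\eta$. The coordinates of $h_n$ with index $i<N$ vanish, so $|f_i(a)|\le\eta$ for $i<N$, and $|\kappa_j(\psi(a))|\le R\eta\le\gamma$ for all $j$. Hence $\|\psi(a)-s\|<\delta/2$ for some $s\in S$. Since $s\in\overline{\psi(U_{\varepsilon/2})}$, there is $u\in U_{\varepsilon/2}$ with $\|\psi(u)-s\|<\delta/2$. Put $y=a-u$. Then $\|\psi(y)\|<\delta$, and because $h_n=-h_n$,
\[
\|h_n+f(y)\|=\|f(a)-h_n-f(u)\|\le\eta+\varepsilon/2\le\varepsilon .
\]
By \eqref{eq:test}, $\theta_1(h_n)=0$. This holds for all large $n$, so $\theta_1\in H_P$ by Proposition~\ref{prop:P}.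

\emph{$\mu\vee\nu$ is not compatible.} By (a), $P\times U_{1/8}$ is a $\mu$-neighborhood of $0$. A point $(x,y)$ in it with $\|x+f(y)\|\le\frac18$ has $\|x\|\le\frac14$, so $x=0$. Hence $\{0\}\times A$ is a $\mu\vee\nu$-open subgroup, and $(\theta_1,0)$ is $\mu\vee\nu$-continuous for every $\theta_1$ in the uncountable group $\operatorname{Hom}(P,\mathbb{T})$, whereas $H_P$ is countable.
\end{proof}

\begin{remark}\label{rem:hyp}
No hypothesis can be dropped. Let $A$ be the group $P$ with either $\mu_P$ or the discrete topology; then $P\times A$ is a Mackey group by Propositions~\ref{prop:two} and~\ref{prop:P}, so $A$ is not obstructive. For $f=0$, (a) and (b) hold. For the inclusion $f:A\to\mathbb{T}^{\mathbb{N}}$ and $A$ discrete, (a) and (c) hold. For the inclusion and $A=(P,\mu_P)$, (b) and (c) hold.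
\end{remark}

Conditions (b) and (c) pull against each other: $f(A)$ must be large enough to approximate every late $h_n$, and $\|f(\cdot)\|$ must still admit few characters. Both are obtained from elements $b_n$ that move the $n$-th coordinate by a small step $1/q_n$ and hardly move the others. About $q_n/2$ steps reach $h_n$. On the other hand $\varepsilon q_n$ steps may be taken in many coordinates at once while $\|f(\cdot)\|$ stays of order $\varepsilon$, and a character $\chi$ with $|\chi(b_n)|\ge\frac1{2q_n}$ infinitely often accumulates these contributions up to $\frac14$.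

\begin{lemma}\label{lem:steps}
Let $f=(f_n):A\to\mathbb{T}^{\mathbb{N}}$ be a homomorphism, $b_n\in A$, $q_n\ge2$ integers with $q_n\to\infty$, and $\varepsilon_n\in[0,1]$ with $\varepsilon_n\to0$, such that
\begin{equation}\label{eq:bi}
f_n(b_n)=\frac1{q_n}+\mathbb{Z},\qquad |f_k(b_n)|\le\frac{\varepsilon_n2^{-|k-n|}}{q_n}\quad(k\ne n).
\end{equation}
\begin{enumerate}
\item[(i)] Condition \textup{(c)} of Proposition~\ref{prop:criterion} holds.
\item[(ii)] If $\chi\in\operatorname{Hom}(A,\mathbb{T})$ is continuous for $\|f(\cdot)\|$ and $\sigma_n\in(-\frac12,\frac12]$ represents $\chi(b_n)$, then the real number $q_n\sigma_n$ satisfies $|q_n\sigma_n|<\frac12$ for all but finitely many $n$.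
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $a=\lfloor q_n/2\rfloor b_n$ we have $|f_n(a)-\frac12|\le\frac1{2q_n}$ and $|f_k(a)|\le\frac{q_n}2|f_k(b_n)|\le\varepsilon_n$ for $k\ne n$.

(ii) Since $\|f(b_n)\|\le1/q_n\to0$, we have $\sigma_n\to0$. Suppose that $|q_n\sigma_n|\ge\frac12$ for all $n$ in an infinite set $J$. Choose $\varepsilon\in(0,\frac12]$ such that $\|f(y)\|\le3\varepsilon$ implies $|\chi(y)|<\frac14$, and remove finitely many elements from $J$ so that $|\sigma_n|\le\varepsilon/4$ on $J$. For $n\in J$ let $c$ be the least positive integer with $c|\sigma_n|\ge\varepsilon/4$. Then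
\[
c|\sigma_n|\le\tfrac\varepsilon4+|\sigma_n|\le\tfrac\varepsilon2\le\varepsilon q_n|\sigma_n|,
\]
so $c\le\varepsilon q_n$. Let $c_n=\pm c$ have the sign of $\sigma_n$; then $c_n\sigma_n\in[\frac\varepsilon4,\frac\varepsilon2]$ and $|c_n|\le\varepsilon q_n$. Add the numbers $c_n\sigma_n$, $n\in J$, one at a time until the sum first reaches $\frac14$. Each is at most $\frac14$, so this yields a finite $I\subseteq J$ with $\sum_{n\in I}c_n\sigma_n\in[\frac14,\frac12]$. For $y=\sum_{n\in I}c_nb_n$ we thus have $|\chi(y)|\ge\frac14$. But \eqref{eq:bi} gives $|f_k(b_n)|\le2^{-|k-n|}/q_n$ for all $k,n$, so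
\[
|f_k(y)|\le\sum_{n\in I}\varepsilon q_n\cdot\frac{2^{-|k-n|}}{q_n}\le\varepsilon\sum_{r\in\mathbb{Z}}2^{-|r|}=3\varepsilon\qquad\text{for all }k,
\]
which contradicts the choice of $\varepsilon$.
\end{proof}

The bound $\frac12$ in (ii) is useful because it turns congruences modulo $1$ into equalities: if $q_n\sigma_n$ is congruent to a number in $(-\frac12,\frac12]$, the two are equal. In each example below a relation among the $b_n$ supplies such a congruence.

\begin{proposition}\label{prop:Z}
With $f$ as in \eqref{eq:mn}, every character of $\mathbb{Z}$ that is continuous for $\|f(\cdot)\|$ has the form $lf_N$ with $l\in\mathbb{Z}$, $N\ge1$. The discrete group $\mathbb{Z}$ is obstructive.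
\end{proposition}

\begin{proof}
Put $b_n=m_{n-1}$. Then $f_k(b_n)=0$ for $k<n$ and $f_n(b_n)=1/q_n$. For $k>n$ the product $q_{n+1}\cdots q_k$ has $k-n$ factors, each at least $2$, so
\[
|f_k(b_n)|=\frac1{q_n}\cdot\frac1{q_{n+1}\cdots q_k}\le\frac1{q_n}\cdot\frac2{q_{n+1}}\,2^{-(k-n)} .
\]
Thus \eqref{eq:bi} holds with $\varepsilon_n=2/q_{n+1}$.

Let $\chi(y)=ty$ be continuous for $\|f(\cdot)\|$. By Lemma~\ref{lem:steps}(ii) there is $N\ge1$ with $|q_n\sigma_n|<\frac12$ for $n>N$. From $b_{n+1}=q_nb_n$ we get $\sigma_{n+1}\equiv q_n\sigma_n$ modulo $1$, hence $\sigma_{n+1}=q_n\sigma_n$ for $n>N$. Then $\frac12\ge|\sigma_n|\ge2^{n-N-1}|\sigma_{N+1}|$ for all $n>N$, which forces $\sigma_{N+1}=0$. So $m_Nt=0$ in $\mathbb{T}$, $t=l/m_N+\mathbb{Z}$, and $\chi=lf_N$.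

This is condition (b) of Proposition~\ref{prop:criterion}; (a) holds because $\mathbb{Z}$ is discrete, and (c) is Lemma~\ref{lem:steps}(i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The group $P$ is a Mackey group by Proposition~\ref{prop:P}, and $\mathbb{Z}$ is one because it is discrete. By Proposition~\ref{prop:Z} and Lemma~\ref{lem:obs} the duality of $P\times\mathbb{Z}$ admits no Mackey topology.
\end{proof}

The witness is the topology $\nu$ of Section~\ref{sec:idea}.

\section{Infinite products}\label{sec:infinite}

Let $H_i=G_i^\wedge$. For $J\subseteq I$ write $G_J=\prod_{i\in J}G_i$, regarded as a subgroup of $G=G_I$, with product topology $\mu_J$ and dual $H_J=\bigoplus_{i\in J}H_i$; put $H=H_I$, $\mu=\mu_I$. The support of $\chi\in H$ is the finite set $\operatorname{supp}\chi=\{i:\chi|_{G_i}\ne0\}$. To apply a hypothesis on finite subproducts we need the polar of a neighborhood for an unknown compatible topology to live on finitely many coordinates, and all that is known about this polar is its pointwise compactness.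

\begin{lemma}\label{lem:support}
If $K\subseteq H$ is compact for pointwise convergence on $G$, then $K\subseteq H_F$ for some finite $F\subseteq I$.
\end{lemma}

Convergence on the full product is what matters here. For $G=\{0,\frac12\}^{\mathbb{N}}$ the coordinate maps tend to $0$ pointwise on the subgroup $P$, but not at the point $(\frac12,\frac12,\dots)$. In general such a point is found by Baire's theorem, for which we pass to a countable product of discrete cyclic groups.

\begin{proof}
Suppose that $\bigcup_{\chi\in K}\operatorname{supp}\chi$ is infinite. Choose inductively an index $i_k$ in this union but outside $\operatorname{supp}\chi_1\cup\dots\cup\operatorname{supp}\chi_{k-1}$, then $\chi_k\in K$ with $i_k\in\operatorname{supp}\chi_k$, and $g_k\in G_{i_k}$ with $\chi_k(g_k)\ne0$. The $i_k$ are distinct. Give $C_k=\langle g_k\rangle$ the discrete topology and $Z=\prod_kC_k\subseteq G$ the product topology of these discrete groups. Then $Z$ is completely metrizable, the subgroups $Z_m=\prod_{k>m}C_k$ form a basis at $0$, and $D=\bigoplus_kC_k$ is a countable dense subgroup. Every $\chi\in H$ has finite support,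 so $\chi|_Z$ vanishes on some $Z_m$ and is continuous.

The set $K_Z=\{\chi|_Z:\chi\in K\}$ is compact for pointwise convergence on $Z$. Restriction to $D$ maps it continuously into the metrizable space $\mathbb{T}^D$, and injectively, since its elements are continuous and $D$ is dense. So $K_Z$ is metrizable, and a subsequence $\chi_{k_l}|_Z$ converges pointwise on $Z$ to $\chi|_Z$ for some $\chi\in K$. Put $\eta_l=(\chi_{k_l}-\chi)|_Z$.

The closed sets $\{z\in Z:|\eta_l(z)|\le\frac18\text{ for all }l\ge L\}$, $L\in\mathbb{N}$, cover $Z$. By Baire's theorem one of them contains a coset $a+Z_m$. For $z\in Z_m$ and $l\ge L$ we get $|\eta_l(z)|\le|\eta_l(a+z)|+|\eta_l(a)|\le\frac14$, so $\eta_l$ vanishes on $Z_m$ by Lemma~\ref{lem:mult}. Also $\chi$ vanishes on $Z_{m'}$ for some $m'\ge m$. Hence $\chi_{k_l}$ vanishes on $Z_{m'}$ for all $l\ge L$. For $l\ge L$ with $k_l>m'$ we have $g_{k_l}\in Z_{m'}$, so $\chi_{k_l}(g_{k_l})=0$, a contradiction.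
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
All the groups $G_J$ are LQC by Lemma~\ref{lem:qc}(b). Let $G$ be a Mackey group, $J\subseteq I$, and $\nu_J$ an LQC topology compatible with $(G_J,H_J)$. Then $\nu_J\times\mu_{I\setminus J}$ is LQC with dual $H_J\times H_{I\setminus J}=H$, so it is coarser than $\mu$. Restriction to $G_J$ gives $\nu_J\le\mu_J$. Thus every subproduct, in particular every finite one and every factor, is a Mackey group.

Conversely let all finite subproducts be Mackey groups, let $\nu$ be LQC and compatible with $(G,H)$, and let $U$ be a quasi-convex $\nu$-neighborhood of $0$. By Lemma~\ref{lem:equi}(a), $K=U^\triangleright\subseteq H$ is $\nu$-equicontinuous and pointwise compact, so $K\subseteq H_F=(G_{I\setminus F})^\perp$ for a finite $F$ by Lemma~\ref{lem:support}. The quotient of $(G,\mu)$ by $G_{I\setminus F}$ is the Mackey group $(G_F,\mu_F)$, so $K$ is $\mu$-equicontinuous by Lemma~\ref{lem:descent}. Lemma~\ref{lem:equi}(b) gives $\nu\le\mu$.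
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Finite subproducts are Mackey groups by Proposition~\ref{prop:two} and induction on the number of factors. Apply Theorem~\ref{thm:infinite}.
\end{proof}

\section{Compact open subgroups}\label{sec:compact}

A compact subgroup is harmless for a similar reason: a pointwise compact set of characters has only finitely many restrictions to it, so after finitely many translations it descends to the quotient.

\begin{proposition}\label{prop:compact}
Let $M$ be an LQC group, $A$ an LCA group and $B$ a compact open subgroup of $A$. If $M\times(A/B)$ is a Mackey group, so is $M\times A$.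
\end{proposition}

\begin{proof}
The group $G=M\times A$ with its product topology $\mu$ is LQC. Let $\nu$ be LQC and compatible, $U$ a quasi-convex $\nu$-neighborhood of $0$, and $K=U^\triangleright$, which is $\nu$-equicontinuous and pointwise compact. Put $N=\{0\}\times B$. The restrictions to $N$ of the elements of $K$ form a subset of the discrete group $B^\wedge$ that is compact for pointwise convergence on $B$. By (S2) this is the Bohr topology of $B^\wedge$, so by (S4) the set is compact in the discrete topology, hence finite. Choose $(\varphi_1,\kappa_1),\dots,(\varphi_r,\kappa_r)\in K$ realizing all these restrictions, and let $K_i=(K-(0,\kappa_i))\cap N^\perp$. An element of $K$ whose restriction to $N$ is $\kappa_i|_B$ lies in $K_i+(0,\kappa_i)$, so $K\subseteq\bigcup_i\bigl(K_i+(0,\kappa_i)\bigr)$. Since $\nu$ is compatible, $(0,\kappa_i)$ is $\nu$-continuous, and $K_i$ is $\nu$-equicontinuous. The quotient of $(G,\mu)$ by $N$ is the Mackey group $M\times(A/B)$, so each $K_i$ is $\mu$-equicontinuous by Lemma~\ref{lem:descent}. Then so is $K$, because $p_K\le\max_i\bigl(p_{K_i}+|(0,\kappa_i)|\bigr)$, and Lemma~\ref{lem:equi}(b)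 gives $\nu\le\mu$.
\end{proof}

Compactness of $B$ cannot be omitted: take $M=P$ and $A=B=\mathbb{Z}$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Apply Proposition~\ref{prop:compact} with $A=B=C$.
\end{proof}

\section{Locally compact factors}\label{sec:lca}

To prove Theorem~\ref{thm:lca} we must show that every LCA group failing (4) is obstructive. We do this for four basic types of groups and then show that the property passes to any LCA group built over one of them.

\begin{proposition}\label{prop:basic}
The group $\mathbb{R}$ and the discrete groups $\mathbb{Z}$, $\mathbb{Z}(p^\infty)$ \textup{(}$p$ prime\textup{)} and $\bigoplus_n\mathbb{Z}(q_n)$ with $2\le q_n\to\infty$ are obstructive.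
\end{proposition}

\begin{proof}
The case of $\mathbb{Z}$ is Proposition~\ref{prop:Z}. In the other cases we verify (a)--(c) of Proposition~\ref{prop:criterion}; for discrete groups (a) is automatic. Below $\chi$ is a character continuous for $\|f(\cdot)\|$.

\emph{The group $\mathbb{R}$.} Define $f$ on $\mathbb{R}$ by the formulas \eqref{eq:mn}. Then $\|f(y)\|\le|y|$, which gives (a), and (c) holds already with $a\in\mathbb{Z}$. Write $\chi(y)=ty+\mathbb{Z}$ with $t\in\mathbb{R}$. Proposition~\ref{prop:Z} applied to $\chi|_{\mathbb{Z}}$ gives $t\in\frac l{m_N}+\mathbb{Z}\subseteq\frac1{m_N}\mathbb{Z}$, so $\chi$ is an integer multiple of $f_N$ on $\mathbb{R}$.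

\emph{The group $\bigoplus_n\langle b_n\rangle$ with $b_n$ of order $q_n$.} Let $f_n(b_n)=1/q_n$ and $f_k(b_n)=0$ for $k\ne n$. Then \eqref{eq:bi} holds with $\varepsilon_n=0$, which gives (c). From $q_nb_n=0$ we get $l_n=q_n\sigma_n\in\mathbb{Z}$, and $|l_n|<\frac12$ for large $n$ by Lemma~\ref{lem:steps}(ii). So only finitely many $l_n$ are nonzero, and $\chi=\sum_nl_nf_n$ since both sides agree on every $b_n$.

\emph{The group $\mathbb{Z}(p^\infty)$}, the subgroup of $\mathbb{T}$ of elements whose order is a power of $p$. Let $s_n=n(n-1)/2$ and $q_n=p^{s_{n+1}-s_n}=p^n$, and put $f_n(y)=p^{s_n}y$, $b_n=p^{-s_{n+1}}+\mathbb{Z}$. Then $f_n(b_n)=1/q_n$ and $f_k(b_n)=0$ for $k>n$. For $k<n$ the product $q_k\cdots q_{n-1}$ has $n-k$ factors, so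
\[
|f_k(b_n)|=\frac1{q_n}\cdot\frac1{q_k\cdots q_{n-1}}\le\frac1{q_n}\cdot\frac2{q_{n-1}}\,2^{-(n-k)} .
\]
Thus \eqref{eq:bi} holds with $\varepsilon_1=0$ and $\varepsilon_n=2/q_{n-1}$ for $n\ge2$, which gives (c). Let $N\ge2$ be such that $|q_n\sigma_n|<\frac12$ for $n\ge N$. From $q_nb_n=b_{n-1}$ we get $\sigma_{n-1}=q_n\sigma_n$, that is, $p^{s_n}\sigma_{n-1}=p^{s_{n+1}}\sigma_n$, for $n\ge N$. So $l=p^{s_{n+1}}\sigma_n$ does not depend on $n\ge N$, and it is an integer because $p^{s_{n+1}}b_n=0$. Hence $\chi(b_n)=lb_n$ for $n\ge N$. These $b_n$ generate the group, and $f_1$ is the inclusion into $\mathbb{T}$ as $s_1=0$; so $\chi=lf_1$.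
\end{proof}

\begin{lemma}\label{lem:permanence}
Let $A$ be an LCA group. Then $A$ is obstructive in each of the following cases.
\begin{enumerate}
\item[(i)] $A=A_0\times A_1$ with LCA groups $A_0,A_1$, and $A_0$ is obstructive.
\item[(ii)] Some open subgroup $A'$ of $A$ is obstructive.
\item[(iii)] $A/B$ is obstructive for some compact subgroup $B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $X=P\times A$, $\mu$ and $H$ be as in Section~\ref{sec:criterion}.

(i) Let $\mu_0$ be the product topology of $X_0=P\times A_0$ and $\nu_0$ a witness for $A_0$. On $X=X_0\times A_1$ the topology $\nu_0\times\mu_{A_1}$ is LQC with dual $X_0^\wedge\times A_1^\wedge=H$. Its supremum with $\mu$ is $(\mu_0\vee\nu_0)\times\mu_{A_1}$, whose dual $(X_0,\mu_0\vee\nu_0)^\wedge\times A_1^\wedge$ is different from $H$.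

(ii) Let $X'=P\times A'$ with product topology $\mu'$, let $\nu'$ be a witness for $A'$, and let $\nu$ be the group topology on $X$ whose neighborhoods of $0$ are the sets containing a $\nu'$-neighborhood of $0$. It is Hausdorff, and $(X',\nu')$ is an open subgroup of $(X,\nu)$. By (S1), $(\theta_1,\theta_2)$ is $\nu$-continuous if and only if $(\theta_1,\theta_2|_{A'})\in H_P\times A'^\wedge$, and since $A'$ is open in $A$ this means $(\theta_1,\theta_2)\in H$. So $\nu$ is compatible.

Let $U$ be a quasi-convex neighborhood of $0$ in $(X',\nu')$ and $z\in X\setminus U$. If $z\in X'$, a character of $(X',\nu')$ with $|\chi|\le\frac14$ on $U$ and $|\chi(z)|>\frac14$ extends to $X$, and the extension is $\nu$-continuous. If $z\notin X'$, then since $\{0\}$ is quasi-convex in the discrete group $X/X'$, there is a homomorphism $\chi$ vanishing on $X'\supseteq U$ with $|\chi(z)|>\frac14$, and it is $\nu$-continuous. So $U$ is quasi-convex in $(X,\nu)$, and $\nu$ is LQC.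

The subgroup $X'$ is open for $\mu\vee\nu$ and carries $\mu'\vee\nu'$. A $\mu'\vee\nu'$-continuous homomorphism outside $X'^\wedge$ extends to a $\mu\vee\nu$-continuous homomorphism on $X$, and this is not in $H$, because elements of $H$ restrict to elements of $X'^\wedge$.

(iii) Let $N=\{0\}\times B$, let $\pi:X\to\bar X=P\times(A/B)$ be the quotient map, $\bar\mu$ the topology and $\bar H$ the dual of $\bar X$. Composition with $\pi$ identifies $\bar H$ with $N^\perp\subseteq H$. Let $\bar\nu$ be a witness for $A/B$. Its preimage under $\pi$ does not separate the points of $N$, so, as in Proposition~\ref{prop:criterion}, we add the weak topology: let $\nu$ be the initial topology with respect to $\pi:X\to(\bar X,\bar\nu)$ and the elements of $H$. It is Hausdorff, LQC by Lemma~\ref{lem:qc}(b), and its dual contains $H$.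

Let $\theta$ be $\nu$-continuous. On $N$ the map $\pi$ vanishes, so $\nu$ induces there a topology coarser than that of $B$. Hence $\theta|_N\in B^\wedge$, and it extends to some $\psi_0\in A^\wedge$ by (S2). Replacing $\theta$ by $\theta-(0,\psi_0)$ we may assume $\theta=\bar\theta\circ\pi$, and we have to show that $\bar\theta$ is $\bar\nu$-continuous. Given $\varepsilon>0$, there are a $\bar\nu$-neighborhood $V$ of $0$, a map $\psi=(\psi_1,\dots,\psi_k)$ with $\psi_i\in H$, and $\delta>0$ such that $|\theta|\le\varepsilon$ on $\pi^{-1}(V)\cap O$, where $O=\{\|\psi\|<\delta\}$. Then $|\bar\theta|\le\varepsilon$ on $\pi(\pi^{-1}(V)\cap O)=V\cap\pi(O)$, so it is enough to see that $\pi(O)$ is a $\bar\nu$-neighborhood of $0$. Here compactness of $B$ enters: $S=\psi(N)$ is a closed subgroup of $\mathbb{T}^k$. Take $\kappa_j$ and $\gamma$ for $S$ and $\delta$ from Lemma~\ref{lem:torus}. The characters $\kappa_j\circ\psi\in H$ vanish on $N$, so $\kappa_j\circ\psi=\omega_j\circ\pi$ with $\omega_j\in\bar H$, and $\omega_j$ is $\bar\nu$-continuous. If $|\omega_j(\pi(z))|\le\gamma$ for all $j$, then $\|\psi(z)-\psi(b)\|<\delta$ for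 some $b\in N$, so $z-b\in O$ and $\pi(z)\in\pi(O)$. Thus $\pi(O)$ contains the $\bar\nu$-neighborhood $\bigcap_j\{|\omega_j|\le\gamma\}$. Therefore $\bar\theta\in\bar H$, $\theta\in H$, and $\nu$ is compatible.

Let $\xi$ be $\bar\mu\vee\bar\nu$-continuous and not in $\bar H$. Then $\xi\circ\pi$ is $\mu\vee\nu$-continuous. It is not in $H$, for otherwise it would lie in $N^\perp$ and $\xi$ in $\bar H$.
\end{proof}

The last ingredient is algebraic. We recall from \cite{fuchs}: a torsion group is the direct sum of its $p$-primary components; a subgroup $L$ of $Q$ is \emph{pure} if $L\cap nQ=nL$ for all $n$; every $p$-group $Q$ has a \emph{basic} subgroup, that is, a pure subgroup $L$ which is a direct sum of cyclic groups and has $Q/L$ divisible; a pure subgroup of finite exponent is a direct summand; a nonzero divisible $p$-group contains a copy of $\mathbb{Z}(p^\infty)$.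

\begin{lemma}\label{lem:algebra}
A group $Q$ that is not of finite exponent contains a subgroup isomorphic to $\mathbb{Z}$, to $\mathbb{Z}(p^\infty)$ for a prime $p$, or to $\bigoplus_n\mathbb{Z}(q_n)$ with $2\le q_n\to\infty$.
\end{lemma}

\begin{proof}
If $Q$ is not torsion, an element of infinite order generates $\mathbb{Z}$. Let $Q$ be torsion. If infinitely many primary components $Q_p$ are nonzero, one element of order $p$ in each generates $\bigoplus\mathbb{Z}(p)$ over infinitely many primes. Otherwise some $Q_p$ is not of finite exponent; let $L$ be a basic subgroup of it. If $L$ is not of finite exponent, it has cyclic summands of strictly increasing orders $p^{k_1}<p^{k_2}<\cdots$ with $k_1\ge1$, and their sum is of the third kind. If $L$ has finite exponent, then $Q_p=L\oplus D$ with $D\cong Q_p/L$ divisible, and $D\ne0$ because $Q_p\ne L$; so $D$ contains $\mathbb{Z}(p^\infty)$.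
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lca}]
(4)$\Rightarrow$(1). The group $A/B$ is discrete, hence a Mackey group, and has finite exponent. So $M\times(A/B)$ is a Mackey group by Proposition~\ref{prop:two}, and $M\times A$ is one by Proposition~\ref{prop:compact}.

(1)$\Rightarrow$(2). The group $P$ is a Mackey group of exponent $2$ by Proposition~\ref{prop:P}.

(2)$\Rightarrow$(3). The product topology is a Mackey topology.

(3)$\Rightarrow$(4). Suppose that (4) fails. By Lemma~\ref{lem:obs} it suffices to show that $A$ is obstructive. Write $A\cong\mathbb{R}^d\times A_0$ as in (S3). If $d\ge1$, then $\mathbb{R}$ is a direct factor, and $A$ is obstructive by Proposition~\ref{prop:basic} and Lemma~\ref{lem:permanence}(i). If $d=0$, let $B$ be a compact open subgroup of $A$. The discrete group $Q=A/B$ is not of finite exponent, so by Lemma~\ref{lem:algebra} and Proposition~\ref{prop:basic} it has an obstructive subgroup $Q'$. The preimage $A'$ of $Q'$ is an open subgroup of $A$, hence LCA, with $A'/B=Q'$. So $A'$ is obstructive by Lemma~\ref{lem:permanence}(iii), and $A$ by Lemma~\ref{lem:permanence}(ii).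
\end{proof}

\begin{thebibliography}{9}

\bibitem{fuchs}
L. Fuchs, \emph{Infinite Abelian Groups} I.

\bibitem{glicksberg}
Glicksberg, \emph{Canad. J. Math.} 14 (1962).

\bibitem{source}
\emph{Mackey topology on locally convex spaces and on locally quasi-convex groups. Similarities and historical rem[arks]}, doi:10.1007/s13398-015-0256-0,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s13398-015-0256-0.pdf}.

\end{thebibliography}
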